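# Two axioms for existentially closed Heyting algebras

## Existential closedness as a finite set of sentences

We work in the first-order language of Heyting algebras, with signature $(\wedge,\vee,\to,0,1)$. Write $s\le t$ for $s\to t=1$, and $s<t$ for $s\le t\ \&\ s\neq t$.

**Theorem 1 (Main Theorem).** Let $T$ be the finite theory consisting of the axioms of Heyting algebras and the following two sentences.

**(A)** For all $v<u\le b$ there is $x$ such that

- (A1) $v\le x\le u$,
- (A2) $x\neq u$,
- (A3) $x\to v=u\to v$,
- (A4) $b\le u\vee(u\to x)$,
- (A5) $u\to x\le b\vee(u\to v)$.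

**(B)** For all $v,u,b_1,b_2$ with $v<u\le b_1\wedge b_2\le u\vee(u\to v)$ there is $x_1$ such that, with $x_2:=u\wedge(x_1\to v)$,

- (B1) $v\le x_1\le u$,
- (B2) $x_1\vee x_2=u$,
- (B3) $x_1\neq v\neq x_2$,
- (B4) $b_i\le u\vee(x_i\to v)$ for $i=1,2$,
- (B5) $x_i\to v\le b_i\vee(u\to v)$ for $i=1,2$.

*A Heyting algebra is existentially closed if and only if it is a model of $T$. So the theory of existentially closed Heyting algebras is finitely axiomatizable.*

Let us unpack this. A Heyting algebra is a bounded distributive lattice with an operation $\to$ such that $c\wedge a\le b$ iff $c\le a\to b$.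

**Definition (constraint, existentially closed).** A *constraint* is a finite system
$$t_1(\vec a,\vec x)=1\ \&\cdots\&\ t_n(\vec a,\vec x)=1\ \&\ u_1(\vec a,\vec x)\neq1\ \&\cdots\&\ u_m(\vec a,\vec x)\neq 1$$
of equations and inequations between Heyting terms, with unknowns $\vec x$ and parameters $\vec a$. A Heyting algebra $H$ is *existentially closed* (e.c.) if every constraint with parameters from $H$ that has a solution in some extension of $H$ has a solution in $H$ itself.

The form "$=1$, $\neq1$" is no loss, because $s=t$ is the same as $(s\to t)\wedge(t\to s)=1$.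

The definition of "e.c." quantifies over all constraints, so the natural way to axiomatize it is by infinitely many sentences. The problem, posed in the slides "Investigating Definability in Propositional Logic via Grothendieck Topologies and Sheaves" (http://Chapman.edu/scst/conferences-and-events/grothendieck-files/ghilardi-slides.pdf), recalls as known that the theory of Heyting algebras has a model completion, that the models of the model completion are exactly the e.c. Heyting algebras, and that this gives an infinite axiomatization. It asks whether a finite one exists. Theorem 1 answers yes, and its proof does not use the known existence of the model completion.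

For fixed parameters, the conditions in (A) and (B) are themselves constraints. Given $x\le u$, the condition $x\ne u$ says $u\to x\neq1$. Given $v\le x_i$, the condition $x_i\neq v$ says $x_i\to v\ne 1$. The element $x_2$ is a term in $x_1$ and the parameters. Moreover, if $v\le x_1\le u$, then automatically
$$v\le x_2\le u,\qquad x_1\wedge x_2=x_1\wedge (x_1\to v)=x_1\wedge v=v. \tag{1}$$
So Theorem 1 says that an algebra which can solve these two particular kinds of constraint can solve every solvable constraint.

**The degenerate algebra.** The one-element algebra satisfies (A) and (B) vacuously, since it has no $v<u$. It is also e.c., because any extension of it has $0=1$ and so equals it. From now on all Heyting algebras are nondegenerate. (If one requires $0\neq1$ by convention, add this axiom to $T$; nothing else changes.)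

## Two-element algebras, chains and atomless Boolean algebras

*The algebra $\{0,1\}$.* The constraint $x\neq 1\ \&\ x\to0\ne1$ asks for an element other than $0,1$. It is solvable in the extension $\{0,1\}\le\{0,1\}^2$ (diagonal), not in $\{0,1\}$. So $\{0,1\}$ is not e.c. It violates (A) with $v=0$, $u=b=1$: we need $x\ne1$, so $x=0$, but $0\to0=1$ while $1\to 0=0$.

*Finite algebras.* Axiom (A) forces density. Given $v<u$, take $b=u$. Then $x\neq u$, and $x\ne v$ because $x\to v=u\to v\neq1$. So $v<x<u$, and no finite nondegenerate algebra is a model of $T$.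

*Chains.* In a chain, $c\to d=1$ if $c\le d$ and $c\to d=d$ otherwise. If a chain has at least three elements, choose $v<u<b$. Any $x$ with $v\le x<u$ has $u\to x=x$, so $u\vee(u\to x)=u<b$, and (A4) fails. So no chain with at least two elements is a model of (A), not even a dense one. The parameter $b$ matters.

*Atomless Boolean algebras satisfy (B) but not (A).* Let $H$ be a nondegenerate atomless Boolean algebra, so $c\to d=\neg c\vee d$. Given $v<u\le b_1\wedge b_2$, choose $x_1$ with $v<x_1<u$. Then $x_2=u\wedge(\neg x_1\vee v)=(u\wedge\neg x_1)\vee v$, so $x_1\vee x_2=u$. If $x_2=v$, then $u\wedge\neg x_1\le v\le x_1$, so $u\le x_1$, a contradiction. So $x_1\ne v\ne x_2$. Also $u\vee(x_i\to v)\ge u\vee\neg x_i\ge u\vee\neg u=1$ and $b_i\vee(u\to v)\ge u\vee\neg u=1$, so (B4) and (B5) hold. But for $v=0$, $u=b=1$, axiom (A) asks for $x\ne1$ with $\neg x=0$, which is impossible.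

## Prime filters, upsets and bounded morphisms

The axioms become readable once elements are seen as sets of points.

**Definition (upsets, bounded morphisms).** In a poset, $\uparrow y=\{z:z\ge y\}$; we say that $y$ *sees* the points of $\uparrow y$. $\mathrm{Up}(W)$ is the Heyting algebra of all upsets of $W$, with
$$U\to V=\{w:\ \forall w'\ge w\ (w'\in U\Rightarrow w'\in V)\}.$$
So $w\notin U\to V$ iff $w$ sees a point of $U\setminus V$. A *bounded morphism* $h:W\to W'$ is an order-preserving map such that $z\ge h(w)$ implies $z=h(w')$ for some $w'\ge w$. In other words, $h(\uparrow w)=\uparrow h(w)$.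

For example, collapsing a two-element chain to a point is a bounded morphism. The inclusion of $\{0\}$ in the chain $\{0<1\}$ is not: $1\geq 0$ is not hit.

If $h$ is bounded, then $h^{-1}:\mathrm{Up}(W')\to\mathrm{Up}(W)$ is a Heyting homomorphism. Indeed it preserves $\cap,\cup,\emptyset$ and the whole set, and $h(w)$ sees a point of $U\setminus V$ iff $w$ sees a point of $h^{-1}(U)\setminus h^{-1}(V)$. It is injective if $h$ is onto.

We use the *prime filter theorem*: in a bounded distributive lattice, a filter disjoint from an ideal extends to a prime filter disjoint from that ideal.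

Let $X=X_H$ be the set of prime filters of $H$, ordered by inclusion, and $\hat a=\{y\in X:a\in y\}$.

**(F1)** *The map $a\mapsto\hat a$ is a Heyting embedding $H\to\mathrm{Up}(X)$. In particular, if $c\to d\notin y$, there is $z\ge y$ with $c\in z$, $d\notin z$.*

*Proof.* If $c\to d\notin y$, the filter generated by $y\cup\{c\}$ does not contain $d$ (otherwise $g\wedge c\le d$ with $g\in y$, so $g\le c\to d\in y$). Apply the prime filter theorem to this filter and the ideal of elements $\le d$. If $c\to d\in y\subseteq z$ and $c\in z$, then $d\in z$. So $\to$ is preserved. Preservation of $\wedge,\vee,0,1$ is the definition of prime filter. If $a\not\le b$, a prime filter contains $a$ and not $b$, so the map is injective. $\square$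

**(F2)** *An upset $U$ of $X$ that is a finite Boolean combination of sets $\hat a$ is itself of the form $\hat a$.*

*Proof.* $X$ is a closed subset of $2^H$, so it is compact in the topology generated by the sets $\hat a$ and $X\setminus\hat a$, and $U$ is clopen. Let $y\in U$. For each $z\notin U$ we have $y\not\le z$, so there is $a_z\in y\setminus z$. The open sets $X\setminus\hat a_z$ cover the compact set $X\setminus U$, so the meet $c_y$ of finitely many $a_z$ satisfies $y\in\hat c_y\subseteq U$. Finitely many $\hat c_y$ cover the compact set $U$, and the join of the corresponding $c_y$ is the required element. (Empty meets are $1$, empty joins are $0$.) $\square$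

**(F3)** *If $H\le H'$, then $w\mapsto w\cap H$ is a surjective bounded morphism $X_{H'}\to X_H$.*

*Proof.* It is order-preserving. For boundedness let $w\in X_{H'}$ and $z\in X_H$ with $z\supseteq w\cap H$. The set $H\setminus z$ is closed under finite joins, so the ideal of $H'$ it generates consists of the elements below some $e\in H\setminus z$. The filter of $H'$ generated by $w\cup z$ misses this ideal. Otherwise $w_1\wedge z_1\le e$ with $w_1\in w$, $z_1\in z$, $e\in H\setminus z$, so $w_1\le z_1\to e\in H$. Then $z_1\to e\in w\cap H\subseteq z$, and $e\in z$, a contradiction. A prime filter $w'$ containing the filter and missing the ideal has $w'\ge w$ and $w'\cap H=z$. Surjectivity is (F4) applied to the sublattice $H$ of $H'$. $\square$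

**(F4)** *If $L$ is a $(0,1)$-sublattice of $H$, every prime filter $p$ of $L$ equals $y\cap L$ for some $y\in X_H$.*

*Proof.* The filter of $H$ generated by $p$ misses the ideal generated by $L\setminus p$: otherwise $c\le e$ with $c\in p$ and $e\in L\setminus p$, so $e\in p$. Apply the prime filter theorem. $\square$

From now on we identify $a$ with $\hat a$. So elements of $H$ are certain upsets of $X$, and $y\in a\vee b$ iff $y\in a$ or $y\in b$.

**Reading the axioms.** In (A) we have upsets $v\subset u\subseteq b$, and $x$ cuts the layer $u\setminus v$ into a lower part $u\setminus x$ and an upper part $x\setminus v$. Condition (A3) says that every point that sees the layer sees its upper part (the inequality $u\to v\le x\to v$ is automatic). Condition (A4) says that no point of $b\setminus u$ sees the lower part. Condition (A5) says that every point outside $b$ that sees the layer sees the lower part. So $b$ prescribes which points outside $u$ may see the lower part.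

In (B) the layer $u\setminus v$ is cut into two pieces $x_1\setminus v$ and $x_2\setminus v$, disjoint by (1), neither of which sees the other because both $x_i$ are upsets. No point of $b_i\setminus u$ sees piece $i$, and every point outside $b_i$ that sees the layer sees piece $i$. The hypothesis $b_1\wedge b_2\le u\vee(u\to v)$ is forced by this: a point of $(b_1\wedge b_2)\setminus u$ sees neither piece, so it sees nothing of the layer.

## Fibre products solve (A) and (B) in an extension

The aim is one half of Theorem 1: *every e.c. $H$ satisfies (A) and (B)*. We need only exhibit an extension of $H$ in which the required element exists.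

**Step 1: a construction of extensions.** Let $f:X\to P$ be order-preserving (not necessarily onto), and $\pi:F\to P$ a surjective bounded morphism of finite posets. Put
$$Y=\{(y,e)\in X\times F:\ f(y)=\pi(e)\}$$
with the product order. The projection $Y\to X$ is onto because $\pi$ is. It is bounded: if $(y,e)\in Y$ and $y'\ge y$, then $f(y')\ge f(y)=\pi(e)$, so some $e'\ge e$ has $\pi(e')=f(y')$, and $(y',e')\geq (y,e)$ lies in $Y$. Hence $H\le \mathrm{Up}(X)\hookrightarrow\mathrm{Up}(Y)$ is an extension of $H$, in which $a\in H$ becomes $\{(y,e)\in Y:y\in a\}$. Directly from the definition of $Y$: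
$$\text{if }(y,e)\in Y,\ y\le y',\ e\le e',\ \pi(e')=f(y'),\ \text{then }(y',e')\in Y\text{ and }(y',e')\ge(y,e). \tag{2}$$

**Step 2: axiom (A).** Let $v<u\le b$ in $H$. Let $P$ be the chain $B<A<k<s$, and let $f$ be $s,k,A,B$ on $v$, $u\setminus v$, $b\setminus u$, $X\setminus b$ respectively. It is order-preserving since $v\subseteq u\subseteq b$ are upsets. Let $F=\{B,A,k_1,k_2,s\}$ with
$$\uparrow s=\{s\},\quad \uparrow k_2=\{k_2,s\},\quad\uparrow k_1=\{k_1,k_2,s\},\quad\uparrow A=\{A,k_2,s\},\quad\uparrow B=F,$$
and let $\pi$ send $k_1,k_2$ to $k$ and fix the rest. The images of the five sets above are $\{s\},\{k,s\},\{k,s\},\{A,k,s\},P$, so $\pi$ is a surjective bounded morphism. In $\mathrm{Up}(Y)$, the elements $v,u,b$ are the sets given by $e=s$, by $e\in\{k_1,k_2,s\}$, and by $e\neq B$. Let $x=\{(y,e)\in Y:e\in\{k_2,s\}\}$, an upset.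

- (A1), (A2): $v\le x\le u$ is clear. For $y\in u\setminus v$ we have $(y,k_1)\in u\setminus x$.
- (A3): $u\to v\le x\to v$ since $x\le u$. If a point sees $(y',e')\in u\setminus v$, then $e'\in\{k_1,k_2\}$, so $e'\le k_2$ and by (2) the point also sees $(y',k_2)\in x\setminus v$. So $x\to v\le u\to v$.
- (A4): a point of $b\setminus u$ has $e=A$. It sees points of $u$ only with $e'\in\{k_2,s\}$, so it lies in $u\to x$.
- (A5): a point outside $b\vee(u\to v)$ has $e=B$ and sees some $(y',e')$ with $f(y')=k$. Since $B\le k_1$, by (2) it sees $(y',k_1)\in u\setminus x$, so it is not in $u\to x$.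

So the constraint of (A) has a solution in an extension, hence in $H$ if $H$ is e.c.

**Step 3: axiom (B).** Let $v<u\le b_1\wedge b_2\le u\vee(u\to v)$. Let $P=\{s,k,O,A_1,A_2,B\}$ with
$$\uparrow s=\{s\},\quad\uparrow k=\{k,s\},\quad\uparrow O=\{O,s\},\quad\uparrow A_i=\{A_i,k,O,s\},\quad\uparrow B=P,$$
and let $f$ be $s,k,O,A_1,A_2,B$ on $v$, $u\setminus v$, $(b_1\wedge b_2)\setminus u$, $b_2\setminus b_1$, $b_1\setminus b_2$, $X\setminus(b_1\vee b_2)$ respectively. It is order-preserving. Points of $(b_1\wedge b_2)\setminus u$ lie in $u\to v$ by hypothesis, so they see no point of $u\setminus v$, and they see only points with values $O,s$. A point of $b_2\setminus b_1$ sees only points of $b_2$, with values in $\{A_1,O,k,s\}$, and similarly for $b_1\setminus b_2$. The rest holds because $v,u$ are upsets. Let $F=\{s,k_1,k_2,O,A_1,A_2,B\}$ with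
$$\uparrow s=\{s\},\quad\uparrow k_i=\{k_i,s\},\quad\uparrow O=\{O,s\},\quad\uparrow A_i=\{A_i,k_i,O,s\},\quad\uparrow B=F,$$
and let $\pi$ send $k_1,k_2$ to $k$. Comparing the sets $\uparrow e$ shows again that $\pi$ is a surjective bounded morphism. In $\mathrm{Up}(Y)$ let $x_i=\{(y,e)\in Y:e\in\{k_i,s\}\}$, an upset.

- (B1), (B2): $v\le x_i\le u$ and $x_1\vee x_2=u$ are clear. We must also check that our $x_2$ is $u\wedge(x_1\to v)$. Among the points of $u$, those with $e=k_1$ lie in $x_1\setminus v$, so not in $x_1\to v$. Those with $e\in\{k_2,s\}$ see only points with $e'\in\{k_2,s\}$, hence no point of $x_1\setminus v$.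
- (B3): for $y\in u\setminus v$ we have $(y,k_i)\in x_i\setminus v$.
- (B4), $i=1$: a point of $b_1\setminus u$ has $e\in\{O,A_2\}$, which is not below $k_1$. So it lies in $x_1\to v$.
- (B5), $i=1$: a point outside $b_1\vee(u\to v)$ has $e\in\{A_1,B\}$ and sees a point over some $y'\in u\setminus v$. Since $e\le k_1$, by (2) it sees $(y',k_1)\in x_1\setminus v$. So it is not in $x_1\to v$.

The last two items hold symmetrically for $i=2$. Hence every e.c. $H$ satisfies (B). This proves that e.c. algebras are models of $T$. $\square$

## Finite subalgebras, and why they are not enough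

Now let $H\models T$, and let a constraint over $\bar a$ in $H$ have a solution $\bar x^*$ in $H'\ge H$. How do we bring it down to $H$?

The sensible first try is as follows. Let $G\le H$ be the subalgebra generated by $\bar a$, and $G'\le H'$ the one generated by $\bar a,\bar x^*$. *Suppose both are finite.* By (F3) we have surjective bounded morphisms $\pi:X_{G'}\to X_G$ and $f:X\to X_G$, $f(y)=y\cap G$. Suppose we could find a surjective bounded morphism $\gamma:X\to X_{G'}$ with $\pi\gamma=f$ and $\gamma^{-1}(O)\in H$ for every upset $O$. Since $G'$ is finite, each point of $X_{G'}$ is a Boolean combination of sets $\hat a$, so by (F1) and (F2) $G'\cong\mathrm{Up}(X_{G'})$. Then $\gamma^{-1}$ embeds $G'$ into $H$. For $a\in G$ this embedding sends $a$ to $\{y:a\in\gamma(y)\cap G\}=\{y:a\in f(y)\}=a$. So $G'$ embeds into $H$ over $G$, and the constraint is solved in $H$. The map $\gamma$ can be built by splitting one point of a finite poset into two at a time, and this is precisely the job of (A) and (B), as we shall see.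

The approach stops at the word "finite". A finitely generated Heyting algebra can be infinite. Let $W=\{w_0,w_1,w_2,\dots\}$ with $w_n\le w_m$ iff $m=n$ or $m\le n-2$; this is a partial order. Put $D_n=\{w_0,\dots,w_n\}$ and $D_{-1}=D_{-2}=\emptyset$. Then $\uparrow w_n=\{w_n\}\cup D_{n-2}$, and the points below $w_n$ are $w_n,w_{n+2},w_{n+3},\dots$, so
$$\uparrow w_n\to D_{n-2}=W\setminus\{w_n,w_{n+2},w_{n+3},\dots\}=D_{n-1}\cup\{w_{n+1}\}=\uparrow w_{n+1},\qquad D_n=D_{n-1}\cup\uparrow w_n .$$
Starting from the single element $\uparrow w_0=\{w_0\}$, all $\uparrow w_n$ are generated, and the subalgebra is infinite.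

One can truncate: keep only a finite sublattice $\Gamma\ni\bar a$ of $H$, with finite poset $P$ of prime filters, and $f(y)=y\cap\Gamma$. But then *$f$ is not bounded* unless $\Gamma$ is the whole generated subalgebra. Indeed $f^{-1}(\uparrow p)=\bigwedge p\in\Gamma$, and each $a\in\Gamma$ is $f^{-1}(\{p:a\in p\})$, so the image of $f^{-1}$ on $\mathrm{Up}(P)$ is exactly $\Gamma$. If $f$ were bounded, $f^{-1}$ would be a Heyting homomorphism and $\Gamma$ would be closed under $\to$. So if $\bar a$ generates an infinite subalgebra, no finite truncation gives a bounded $f$, and a $\gamma$ that is bounded over $f$ cannot be asked for.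

Two repairs are needed. First, find the right lifting condition over a non-bounded $f$, and show that $T$ provides such lifts. Second, find the right finite poset $F$ over $P$, since $X_{G'}$ is no longer available.

## Lifts that are exact relative to $f$

**Definition (definable map, exact lift).** For a finite poset $P$, a map $f:X\to P$ is *definable* if it is order-preserving and $f^{-1}(\uparrow p)\in H$ for all $p\in P$. Then $f^{-1}(O)\in H$ for every upset $O$ of $P$, a finite union of sets $\uparrow p$. Let $f:X\to P$ be a definable surjection and $\pi:F\to P$ a surjective bounded morphism of finite posets. An *exact lift* of $f$ along $\pi$ is a definable surjection $\gamma:X\to F$ with $\pi\gamma=f$ and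
$$\gamma(\uparrow y)=\{e\in F:\ e\ge\gamma(y),\ \pi(e)\in f(\uparrow y)\}\qquad\text{for all }y\in X. \tag{3}$$

The inclusion $\subseteq$ in (3) is automatic: for $y'\ge y$ we have $\gamma(y')\ge\gamma(y)$ and $\pi\gamma(y')=f(y')$. Condition (3) says that $y$ sees everything in $F$ that it is allowed to see, given what $f$ sees. If $f$ is bounded, then $e\ge\gamma(y)$ already gives $\pi(e)\in\uparrow f(y)=f(\uparrow y)$, and (3) says that $\gamma$ is bounded. So this extends the wish of the previous section.

*Example with $f$ not bounded.* Let $X=\{y_0,y_1,y_2\}$ be an antichain, $H=\mathrm{Up}(X)$ the Boolean algebra with 8 elements, and $P=\{p<q\}$ with $f(y_0)=p$, $f(y_1)=f(y_2)=q$. Let $F=\{p,q_1,q_2\}$, with $p$ below the incomparable $q_1,q_2$, and $\pi(q_i)=q$. Then $\gamma(y_0)=p$, $\gamma(y_i)=q_i$ is an exact lift. At $y_0$ both sides of (3) are $\{p\}$, because $q\notin f(\uparrow y_0)$. The map $\gamma$ is not bounded.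

**Two remarks.** (a) If $\pi$ is an isomorphism, $\pi^{-1}f$ is an exact lift: if $\pi(e)=f(y')$ with $y'\ge y$, then $e=\pi^{-1}f(y')$.

(b) *Exact lifts compose.* Let $\gamma_1$ be an exact lift of $f$ along $\pi_1:F_1\to P$, and $\gamma_2$ an exact lift of $\gamma_1$ along $\pi_2:F_2\to F_1$. Then $\pi_1\pi_2\gamma_2=f$. Let $e\ge\gamma_2(y)$ with $\pi_1\pi_2(e)\in f(\uparrow y)$. Then $\pi_2(e)\ge\pi_2\gamma_2(y)=\gamma_1(y)$, so $\pi_2(e)\in\gamma_1(\uparrow y)$ by (3) for $\gamma_1$. So $e\in\gamma_2(\uparrow y)$ by (3) for $\gamma_2$. Thus $\gamma_2$ is an exact lift of $f$ along $\pi_1\pi_2$.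

By (b), it suffices to lift along the smallest possible steps.

## Splitting one point into two

**Definition (simple map).** Let $F$ be a finite poset, $k_1\ne k_2$ in $F$ and $S\subseteq F\setminus\{k_1,k_2\}$ such that either

- ($\alpha$) $\uparrow k_1=\{k_1,k_2\}\cup S$ and $\uparrow k_2=\{k_2\}\cup S$; or
- ($\beta$) $\uparrow k_i=\{k_i\}\cup S$ for $i=1,2$.

Let $F'=(F\setminus\{k_1,k_2\})\cup\{k\}$, with the order of $F$ on the old points, and for old $e$: $e\le k$ iff $e\le k_1$ or $e\le k_2$; $k\le e$ iff $e\in S$; also $k\le k$. The map $F\to F'$ that sends $k_1,k_2$ to $k$ and fixes the other points is called *simple*.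

*Example.* Let $F=\{r,s_1,s_2\}$ with $r$ below the incomparable $s_1,s_2$. Identifying $s_1,s_2$ is simple of type ($\beta$) with $S=\emptyset$; the result is a chain $r<s$. Collapsing this chain to a point is simple of type ($\alpha$) with $k_1=r$, $k_2=s$, $S=\emptyset$. In general an old point may lie below $k_2$ and not below $k_1$, or below one of two incomparable $k_i$ only. The parameters $b$, $b_1$, $b_2$ will record this.

**Lemma 2.** *$F'$ is a poset, and simple maps are surjective bounded morphisms.*

*Proof.* First, no $e\in S$ satisfies $e\le k_i$, because $k_i\le e$ and $e\ne k_i$. This gives antisymmetry: $e\le k\le e$ with $e$ old is impossible. Next, $S$ is an upset of $F$: if $S\ni e\le e'$, then $e'\in\uparrow k_2=\{k_2\}\cup S$, and $e'\ne k_2$ since $e\not\le k_2$. Transitivity, for old $e,e'$: if $e\le k\le e'$, then $e\le k_i$ for some $i$ and $e'\in S\subseteq\uparrow k_i$, so $e\le e'$. If $e\le e'\le k$, then $e\le e'\le k_i$ for some $i$, so $e\le k$. If $k\le e\le e'$, then $e'\in S$ since $S$ is an upset, so $k\le e'$. The combination $k\le e\le k$ with $e$ old is excluded.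

The map is order-preserving: $e\le k_i$ gives $e\le k$, and $k_i\le e$ gives $e\in S\cup\{k_1,k_2\}$, whose image is above $k$. It is bounded at an old point $e$: if $e\le k$, then $e\le k_i$ for some $i$ and $k_i\mapsto k$; for old points above $e$ it is clear. It is bounded at $k_i$: the image of $\uparrow k_i$ is $\{k\}\cup S=\uparrow k$. $\square$

**Lemma 3.** *Every surjective bounded morphism $\pi:F\to P$ of finite posets is a composite of finitely many simple maps followed by an isomorphism.*

*Proof.* If $\pi$ is injective, it is an isomorphism: $\pi(a)\le\pi(c)$ gives $\pi(c)=\pi(c')$ with $c'\ge a$, and $c'=c$. Otherwise choose $p$ maximal such that $K=\pi^{-1}(p)$ has at least two elements. Let $S=\pi^{-1}(\uparrow p\setminus\{p\})$; by maximality of $p$, $\pi$ is injective on $S$. For $e\in K$, the set $\uparrow e\setminus K$ is contained in $S$, and by boundedness it maps onto $\uparrow p\setminus\{p\}$. So by injectivity on $S$, $\uparrow e\setminus K=S$ for all $e\in K$.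

If $K$ has two distinct maximal elements, call them $k_1,k_2$; then $\uparrow k_i=\{k_i\}\cup S$, case ($\beta$). Otherwise let $k_2$ be the unique maximal element of $K$, and $k_1$ a maximal element of $K\setminus\{k_2\}$. Then $k_1<k_2$ and $\uparrow k_1\cap K=\{k_1,k_2\}$, case ($\alpha$). Let $\sigma:F\to F'$ be the corresponding simple map, and $\pi':F'\to P$ the induced map, $\pi'(k)=p$. It is onto. It is order-preserving, since $e\le k$ gives $\pi(e)\le p$, and $e\in S$ gives $\pi(e)>p$. It is bounded: if $z\ge\pi'(w)$, choose $\tilde w$ with $\sigma(\tilde w)=w$. Then $z=\pi(\tilde w')$ for some $\tilde w'\ge\tilde w$, so $z=\pi'(\sigma(\tilde w'))$ with $\sigma(\tilde w')\ge w$. Now $\pi=\pi'\sigma$ and $|F'|=|F|-1$; induct on $|F|-|P|$. $\square$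

However large $F$ is, a simple map involves one split point, the set above it, and who lies below which half. That is why finitely many axioms suffice for the next statement.

**Proposition 4.** *Let $H\models T$. Every definable surjection $f:X\to P$ has an exact lift along every surjective bounded morphism $\pi:F\to P$ of finite posets.*

*Proof.* **Step 1: reduction and set-up.** By Lemma 3 and remarks (a), (b) we may assume that $\pi$ is simple, with $P=F'$ and $k\in P$ split into $k_1,k_2\in F$. (Lift first along the isomorphism, then along the simple maps, the last one first.) Put $S=\uparrow k\setminus\{k\}$ (in $P$), and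
$$u=f^{-1}(\uparrow k),\qquad v=f^{-1}(S).$$
These lie in $H$, and $u\setminus v=f^{-1}(k)\neq\emptyset$ as $f$ is onto. So $v<u$. For $i=1,2$ let
$$B_i=\{e\in P\setminus\{k\}:\ e\le k_i\text{ in }F\}.$$
This is a downset of $P$. Let $e'\le e\in B_i$. If $e'=k$, then $k\le e\le k$, so $e=k$, a contradiction. So $e'$ is old and $e'\le e\le k_i$ in $F$. Hence $b_i=f^{-1}(P\setminus B_i)\in H$. Since $B_i$ is a downset not containing $k$, it is disjoint from $\uparrow k$, so $u\le b_i$. Note that $y\notin b_i$ means $f(y)\in B_i$. We put $\gamma(y)=f(y)$ whenever $f(y)\neq k$, and it remains to distribute the points of $u\setminus v$ over $k_1,k_2$.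

**Step 2: case ($\alpha$), where $k_1<k_2$.** Apply (A) to $v<u\le b:=b_1$ to get $x$. For $f(y)=k$ put $\gamma(y)=k_2$ if $y\in x$, and $\gamma(y)=k_1$ otherwise.

*Order.* Let $y\le y'$. If neither is in $f^{-1}(k)$, this is clear. If $f(y)=k\neq f(y')$, then $f(y')\in S$, which is above both $k_i$. If both are in $f^{-1}(k)$, use that $x$ is an upset and $k_1<k_2$. Finally let $f(y)\ne k=f(y')$. Then $f(y)<k$, so $y\notin u$, and $f(y)\le k_1$ or $f(y)\le k_2$ in $F$; in either case $f(y)\le k_2$. So the case $\gamma(y')=k_2$ is fine. If $\gamma(y')=k_1$, then $y'\in u\setminus x$. If $y$ were in $b$, then by (A4) and $y\notin u$ we would have $y\in u\to x$, contradicting that $y$ sees $y'$. So $y\notin b$, i.e. $f(y)\in B_1$, i.e. $f(y)\le k_1$.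

*Definability.* The set $\gamma^{-1}(\uparrow e)$ is an upset because $\gamma$ is order-preserving. It is a finite union of sets $\gamma^{-1}(e')$, and these are Boolean combinations of members of $H$: $\gamma^{-1}(k_2)=x\setminus v$, $\gamma^{-1}(k_1)=u\setminus x$, and $\gamma^{-1}(e')=f^{-1}(\uparrow e')\setminus f^{-1}(\uparrow e'\setminus\{e'\})$ (upsets taken in $P$) for old $e'$. By (F2) it belongs to $H$.

*Surjectivity.* Old points are attained since $f$ is onto. By (A2) there is a point of $u\setminus x\subseteq u\setminus v$, so $k_1$ is attained. From $x\to v=u\to v\ne1$ we get $x\neq v$, so $x\setminus v\ne\emptyset$ and $k_2$ is attained.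

*Exactness (3).* Let $e\ge\gamma(y)$ and $\pi(e)=f(y')$ with $y'\ge y$. If $\pi(e)\ne k$, then $e=\gamma(y')$. Let $\pi(e)=k$. Then $y'\in u\setminus v$, so $y\notin u\to v$. If $e=k_2$: by (A3) $y\notin x\to v$, so some $y''\ge y$ is in $x\setminus v$, and $\gamma(y'')=k_2$. If $e=k_1$: either $\gamma(y)=k_1$ and we take $y''=y$, or $\gamma(y)<k_1$. In the latter case $\gamma(y)\ne k_2$, so $\gamma(y)=f(y)\in B_1$, i.e. $y\notin b$. Then $y\notin b\vee(u\to v)$, so by (A5) $y\notin u\to x$. So some $y''\ge y$ is in $u\setminus x$, and $\gamma(y'')=k_1$.

**Step 3: case ($\beta$), where $k_1,k_2$ are incomparable.** We first check the hypothesis of (B), $b_1\wedge b_2\le u\vee(u\to v)$. If $y\in b_1\wedge b_2$, $y\notin u$ and $y$ sees a point of $u\setminus v$, then $f(y)<k$, so $f(y)\le k_1$ or $f(y)\le k_2$ in $F$. Thus $f(y)\in B_1\cup B_2$, a contradiction. Apply (B) to get $x_1,x_2$, with $x_1\wedge x_2=v$ by (1) and $x_1\vee x_2=u$. For $f(y)=k$ put $\gamma(y)=k_i$ for the unique $i$ with $y\in x_i\setminus v$.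

*Order.* Let $y\le y'$. If neither is in $f^{-1}(k)$, this is clear. If $f(y)=k\ne f(y')$, then $f(y')\in S$ is above both $k_i$. If $f(y)=f(y')=k$ and $y\in x_i\setminus v$, then $y'\in x_i\setminus v$. If $f(y)\ne k=f(y')$ and $\gamma(y')=k_i$, then $f(y)<k$, so $y\notin u$; also $y\notin x_i\to v$ because $y$ sees $y'\in x_i\setminus v$. So (B4) gives $y\notin b_i$, i.e. $f(y)\le k_i$.

*Definability* follows as before, with $\gamma^{-1}(k_i)=x_i\setminus v$. *Surjectivity* holds because $f$ is onto and $x_i\ne v$.

*Exactness (3).* As before, the nontrivial case is $e=k_i\ge\gamma(y)$ with $y\notin u\to v$. If $\gamma(y)=k_i$, take $y$ itself. Otherwise $\gamma(y)<k_i$, and since $k_1,k_2$ are incomparable, $\gamma(y)=f(y)\in B_i$. So $y\notin b_i\vee(u\to v)$, hence by (B5) $y\notin x_i\to v$, and $y$ sees a point of $x_i\setminus v$, where $\gamma=k_i$. $\square$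

*Worked instance.* Let $H\models T$, let $P$ be a point, $f$ constant, and $F=\{r,s_1,s_2\}$ as in the example. The first step is ($\alpha$) with $v=0$, $u=1$ and $B_1=\emptyset$, so $b=1$. Axiom (A) gives $d\ne1$ with $d\to0=0$; points of $d$ go to $s$ and the others to $r$. The second step is ($\beta$) with $v=0$, $u=d$, $B_1=B_2=\{r\}$, so $b_1=b_2=d$. Axiom (B) gives disjoint nonzero $x_1,x_2$ with join $d$. Then $x_1\neq0,1$, so $x_1$ solves the constraint $x\ne 1\ \&\ x\to0\neq1$ from the beginning.

## Labels, and which labels a point can carry

Now we look for the right poset $F$. Fix $H\models T$, a tuple $\bar a$ in $H$, and a constraint $t=1$, $u_1\neq1,\dots,u_m\ne1$ (with $t$ the conjunction of the $t_i$, or $t=1$ if there are none) in unknowns $\bar x$, with a solution $\bar x^*$ in some $H'\ge H$.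

**Definition (labels).** Let $\Delta$ be the finite set of all subterms of $t,u_1,\dots,u_m$, together with $0,1$ and the symbols $a_i,x_j$. Let $Q$ be the set of $q\subseteq\Delta$ such that $0\notin q$; $1,t\in q$; for $c\wedge d\in\Delta$: $c\wedge d\in q$ iff $c,d\in q$; and for $c\vee d\in\Delta$: $c\vee d\in q$ iff $c\in q$ or $d\in q$. Order $Q$ by inclusion. Let $\nu=|Q|$ and $d(q)=|\{q'\in Q:q'\ge q\}|$.

So $1\le d(q)\le\nu$, and $r<r'$ implies $d(r')\le d(r)-1$. A label is the set of terms "true at a point". Implications are not governed by $Q$ but by the next definition.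

**Definition (labelled frame, support).** A *labelled frame* is a triple $(W,h,\lambda)$ where $W$ is a poset, $h:W\to X$ is a bounded morphism (not necessarily onto), and $\lambda:W\to Q$ satisfies

- (L1) $\lambda$ is order-preserving;
- (L2) $a_i\in\lambda(w)$ iff $a_i\in h(w)$;
- (L3) for $c\to d\in\Delta$: $c\to d\in\lambda(w)$ iff for all $w'\ge w$, $c\in\lambda(w')\Rightarrow d\in\lambda(w')$.

A point $y\in X$ *supports* $q\in Q$ if there are a labelled frame and a point $w$ in it with $h(w)=y$ and $\lambda(w)=q$.

*Example.* For $x\neq1\ \&\ x\to0\ne1$ without parameters, $\Delta=\{0,1,x,x\to0\}$ and $t=1$. $Q$ has four elements $\{1\}$, $\{1,x\}$, $\{1,x\to0\}$, $\{1,x,x\to0\}$, so $\nu=4$. By (L3) at $w$ itself, the last one labels no point of a labelled frame. Every $y\in X$ supports the other three. For $\{1,x\}$ and $\{1,x\to0\}$ take $W=\uparrow y$ with the inclusion and a constant label. For $\{1\}$ take $W=\uparrow y\times\{r<s\}$ with the projection, label $\{1\}$ at $(z,r)$ and $\{1,x\}$ at $(z,s)$; here (L3) holds at $(z,r)$ since it sees $(z,s)$. The supported labels form the poset $\{r,s_1,s_2\}$ of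 the worked instance.

If we can label *$X$ itself*, by a $\lambda$ such that $(X,\mathrm{id},\lambda)$ is a labelled frame and the sets $\{y:x_j\in\lambda(y)\}$ are in $H$, then these sets will solve the equation $t=1$. The plan is to let $F$ consist of pairs (finite information about $y$, label supported by $y$) and to take an exact lift. For this, *support must depend only on finite information about $y$.*

## Support is decided by bounded implication depth

**Definition (types).** Let $\Gamma_0$ be the sublattice of $H$ generated by $0,1,\bar a$, and let $\Gamma_{k+1}$ be the sublattice generated by $\Gamma_k\cup\{c\to d:c,d\in\Gamma_k\}$. All $\Gamma_k$ are finite, since finitely generated distributive lattices are finite. Write $y\equiv_ky'$ iff $y\cap\Gamma_k=y'\cap\Gamma_k$.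

Since $\Gamma_k\subseteq\Gamma_{k+1}$, the relation $\equiv_{k+1}$ refines $\equiv_k$. For instance, in the four-element Boolean algebra with $\bar a$ one atom $a$, $\Gamma_0=\{0,a,1\}$ and $\Gamma_1=H$, since $\neg a=a\to 0\in\Gamma_1$.

**Lemma 5.** *(Z) If $y\cap\Gamma_{k+1}\subseteq y'\cap\Gamma_{k+1}$, there is $z\ge y$ with $z\equiv_ky'$.*

*(Z′) If $y\equiv_{k+1}y'$ and $z\ge y$, there is $z'\ge y'$ with $z'\equiv_kz$.*

*Proof.* (Z) Let $C=\bigwedge(y'\cap\Gamma_k)$ and $D=\bigvee(\Gamma_k\setminus y')$. Then $C\in y'$ and $D\notin y'$ (as $y'$ is prime), so $C\to D\notin y'$. Since $C\to D\in\Gamma_{k+1}$, also $C\to D\notin y$. By (F1) there is $z\ge y$ with $C\in z$ and $D\notin z$. So $z$ contains $y'\cap\Gamma_k$ and misses $\Gamma_k\setminus y'$, i.e. $z\equiv_ky'$. (Z′) We have $y'\cap\Gamma_{k+1}=y\cap\Gamma_{k+1}\subseteq z\cap\Gamma_{k+1}$; apply (Z). $\square$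

So moving up costs one level of agreement. The label, on the other hand, can increase only fewer than $\nu$ times along any chain of moves.

**A first attempt at locality.** Suppose $y$ supports $q$ by $(W,h,\lambda)$, and $y'$ agrees with $y$ to high depth. It is natural to build a labelled frame for $y'$ from the pairs $(z,r)\in X\times Q$ for which some $w\in W$ has $\lambda(w)=r$ and $h(w)\equiv_{d(r)}z$. Check (L3): to refute $c\to d\notin r$, move from $w$ to some $w'\ge w$ containing $c$ and not $d$. If the label stays $r$, the pair $(z,r)$ is itself the refutation. If it rises to $r'>r$, we lose one level, but $d(r')\le d(r)-1$, so we can afford it. Now check that the projection to $X$ is bounded: given $z'\ge z$, (Z′) gives $w'\ge w$ with $h(w')\equiv_{d(r)-1}z'$. If the label rises, fine. If $\lambda(w')=r$, we hold agreement $d(r)-1$ where $d(r)$ is required. Here the argument breaks down: moves in $X$ that leave the label unchanged can be repeated without bound, and each costs a level.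

The way past this is to give each pair a memory. Keep an *anchor* $(z_0,w_0)$ below the current $(z,w)$, carrying the same label $r$ and agreeing to one level more. When we must follow a move $z\le z'$ in $X$, we do not start from $w$ but from the anchor, since $z_0\le z\le z'$ too. So with constant label the loss is never more than one level, however many moves are made. The second level per label pays for the moves in (L3). This gives the budget $2d(r)$.

**Lemma 6 (locality).** *If $y$ supports $q$ and $y'\equiv_{2\nu}y$, then $y'$ supports $q$.*

*Proof.* Let $(W,h,\lambda)$ witness that $y$ supports $q$, at a point $w_y$. Let $Z$ be the set of $(z,r)\in X\times Q$ for which there exist $z_0\le z$ in $X$ and $w_0\le w$ in $W$ with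
$$\lambda(w_0)=\lambda(w)=r,\qquad h(w_0)\equiv_{2d(r)}z_0,\qquad h(w)\equiv_{2d(r)-1}z. \tag{4}$$
We then say that $(z,r)\in Z$ *via* $(z_0,w_0,w)$. Order $Z$ by the product order. We have $(y',q)\in Z$ via $(y',w_y,w_y)$, because $h(w_y)=y\equiv_{2\nu}y'$ and $d(q)\le\nu$. We show that $Z$ with its projections to $X$ and $Q$ is a labelled frame; then $(y',q)$ witnesses that $y'$ supports $q$.

**Step 1: the projection $Z\to X$ is bounded.** It is order-preserving. Let $(z,r)\in Z$ via $(z_0,w_0,w)$ and let $z'\ge z$. As $h(w_0)\equiv_{2d(r)}z_0\le z'$, (Z′) gives a point of $X$ above $h(w_0)$ that is $\equiv_{2d(r)-1}z'$. By boundedness of $h$ it is $h(w')$ for some $w'\ge w_0$. Let $r'=\lambda(w')\ge r$. If $r'=r$, then $(z',r)\in Z$ via $(z_0,w_0,w')$. If $r'>r$, then $2d(r')\le2d(r)-2$, so $h(w')\equiv_{2d(r')}z'$ and $(z',r')\in Z$ via $(z',w',w')$. In both cases we found a point of $Z$ above $(z,r)$ that projects to $z'$.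

**Step 2: (L1) and (L2).** (L1) is clear. For (L2), with $(z,r)$ as in (4): $a_i\in r=\lambda(w)$ iff $a_i\in h(w)$ iff $a_i\in z$, since $a_i\in\Gamma_0$ and $2d(r)-1\ge0$.

**Step 3: (L3).** Let $c\to d\in r$ and $(z',r')\ge(z,r)$ in $Z$, with $w'\in W$ such that $\lambda(w')=r'$. Then $c\to d\in r'$, and (L3) in $W$ at $w'$ gives $c\in r'\Rightarrow d\in r'$. Conversely let $c\to d\in\Delta\setminus r$, with $(z,r)\in Z$ via $(z_0,w_0,w)$. Some $w'\ge w$ has $c\in\lambda(w')\not\ni d$. If $\lambda(w')=r$, the point $(z,r)$ itself refutes. Otherwise $r'=\lambda(w')>r$. Since $h(w)\equiv_{2d(r)-1}z$ and $h(w')\ge h(w)$, (Z′) gives $z'\ge z$ with $z'\equiv_{2d(r)-2}h(w')$. As $2d(r')\le2d(r)-2$, we have $(z',r')\in Z$ via $(z',w',w')$, and $(z',r')\ge(z,r)$, with $c\in r'\not\ni d$. $\square$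

## Models of $T$ are existentially closed

We keep the constraint, its solution $\bar x^*$ in $H'$, and the notation of the last two sections. Put $M=2\nu$ and $N=M+1$.

**Step 1: the finite posets.** Let $P$ be the set of prime filters of $\Gamma_N$, ordered by inclusion, and $f:X\to P$, $f(y)=y\cap\Gamma_N$. This is order-preserving, onto by (F4), and definable since $f^{-1}(\uparrow p)=\bigwedge p$. Points in one fibre of $f$ are $\equiv_N$-equivalent, hence $\equiv_{2\nu}$-equivalent. Let
$$F=\{(p,q)\in P\times Q:\ \text{some (equivalently, by Lemma 6, every) }y\in f^{-1}(p)\text{ supports }q\},$$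
with the product order, and let $\pi:F\to P$ be the projection, which is order-preserving.

**Step 2: $\pi$ is onto, and for each $j$ there is $(p,q)\in F$ with $u_j\notin q$.** This is where the solution in $H'$ is used. Let $h:X_{H'}\to X$, $h(w)=w\cap H$, and $\lambda(w)=\{s\in\Delta:s(\bar a,\bar x^*)\in w\}$. By (F3), $h$ is a surjective bounded morphism. $\lambda(w)\in Q$ because $w$ is a prime filter and $t(\bar a,\bar x^*)=1$. (L1) is clear, (L2) holds since $a_i\in H$, and (L3) is (F1) for $H'$. So this is a labelled frame with $h$ onto, every $y\in X$ supports some $q$, and $\pi$ is onto. Since $u_j(\bar a,\bar x^*)\ne1$, by (F1) for $H'$ some $w$ has $u_j\notin\lambda(w)$, and $(f(h(w)),\lambda(w))\in F$.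

**Step 3: $\pi$ is bounded.** Let $(p_1,q)\in F$, $p_1\le p_2$ and $f(y_i)=p_i$. Then $y_1\cap\Gamma_{M+1}\subseteq y_2\cap\Gamma_{M+1}$, so by (Z) with $k=M$ there is $z\ge y_1$ with $z\equiv_My_2$. Since $y_1$ supports $q$ via some $w$ in a labelled frame $(W,h,\lambda)$, there is $w'\ge w$ with $h(w')=z$. So $z$ supports $q'=\lambda(w')\ge q$. By Lemma 6 ($M=2\nu$), $y_2$ supports $q'$. So $(p_2,q')\in F$ and $(p_2,q')\ge(p_1,q)$.

**Step 4: labelling $X$.** Now $\pi$ is a surjective bounded morphism of finite posets and $f$ a definable surjection. By Proposition 4 there is an exact lift $\gamma:X\to F$ of $f$ along $\pi$. Write $\gamma(y)=(f(y),\lambda(y))$; by the definition of $F$, $y$ supports $\lambda(y)$. We claim that $(X,\mathrm{id},\lambda)$ is a labelled frame.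

(L1) holds since $\gamma$ is order-preserving. (L2) holds since $y$ supports $\lambda(y)$: at a witness $w$, $a_i\in\lambda(y)$ iff $a_i\in h(w)=y$.

(L3): let $c\to d\in\lambda(y)$ and $y'\ge y$. Then $c\to d\in\lambda(y')$, and since $y'$ supports $\lambda(y')$, (L3) at a witness gives $c\in\lambda(y')\Rightarrow d\in\lambda(y')$. Conversely let $c\to d\in\Delta\setminus\lambda(y)$. The point $y$ supports $\lambda(y)$ via some $w$ in a labelled frame $(W,h,\mu)$, so there is $w'\ge w$ with $c\in\mu(w')\not\ni d$. Put $y'=h(w')\ge y$ and $q'=\mu(w')\ge\lambda(y)$. Then $y'$ supports $q'$, so $(f(y'),q')\in F$. Moreover $(f(y'),q')\ge\gamma(y)$ and $\pi(f(y'),q')=f(y')\in f(\uparrow y)$. By exactness (3) there is $y''\ge y$ with $\gamma(y'')=(f(y'),q')$, so $c\in\lambda(y'')\not\ni d$. Here the right side of (3), with $f(\uparrow y)$ in place of $\uparrow f(y)$, is exactly what is needed.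

**Step 5: reading off the solution.** Interpret each unknown $x_j$ in $H$ as $\{y\in X:x_j\in\lambda(y)\}$. This is the preimage under the definable map $\gamma$ of the upset $\{(p,q)\in F:x_j\in q\}$ of $F$, so it belongs to $H$. By induction on $s\in\Delta$,
$$s(\bar a,\bar x)=\{y\in X:\ s\in\lambda(y)\}:$$
parameters by (L2), unknowns by definition, $0,1,\wedge,\vee$ by the definition of $Q$, and $\to$ by (L3) together with (F1). Since $t\in\lambda(y)$ for all $y$, $t(\bar a,\bar x)=1$. By surjectivity of $\gamma$ and Step 2, for each $j$ some $y$ has $u_j\notin\lambda(y)$, so $u_j(\bar a,\bar x)\ne1$. So the constraint is solved in $H$, and $H$ is e.c. Together with the section on fibre products, this proves Theorem 1. $\blacksquare$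

## Quantifier prefix, independence and completeness

The following complements are not needed for Theorem 1.

**Theorem 7 (characterization).** *For a nondegenerate Heyting algebra $H$ the following are equivalent: (i) $H$ is e.c.; (ii) $H$ satisfies (A) and (B); (iii) every definable surjection $f:X_H\to P$ has an exact lift along every surjective bounded morphism $F\to P$ of finite posets.*

*Proof.* (i)⇒(ii) was proved with fibre products, and (ii)⇒(iii) is Proposition 4. The previous section used $T$ only through Proposition 4, so it proves (iii)⇒(i). $\square$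

Two standard facts are used below. *First*, every nondegenerate $H$ has a nondegenerate e.c. extension. List the constraints over $H$ and treat them one by one, transfinitely: at each stage pass to an extension of the current algebra that solves the current constraint, if there is one, and take unions at limits. This gives $H_1\ge H$; repeat to get $H\le H_1\le H_2\le\cdots$, and let $C$ be the union. A constraint over $C$ has its parameters in some $H_n$. If it is solvable in an extension of $C$, then it was solvable in an extension of the algebra at its stage, so it was solved then, and solutions persist in extensions. *Second*, if $m$ is a maximal filter of $H$, then the map that is $1$ on $m$ and $0$ elsewhere is a homomorphism $H\to\{0,1\}$. Indeed, if $a\notin m$, then $c\wedge a=0$ for some $c\in m$, so $\neg a=a\to0\in m$. So $m$ is prime, since $a,b\notin m$ gives $\neg(a\vee b)=\neg a\wedge\neg b\in m$. Also $a\to b\in m$ iff $a\notin m$ or $b\in m$, because $\neg a\le a\to b$ and $b\le a\to b$.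

**Theorem 8 (optimal quantifier prefix).** *The theory of nondegenerate e.c. Heyting algebras is axiomatized by finitely many $\forall\exists$-sentences with at most one existential quantifier each. It is not axiomatizable by $\exists\forall$-sentences, even infinitely many; in particular it is neither universal nor existential.*

*Proof.* The first claim is Theorem 1. Suppose the theory were axiomatized by a set of $\exists\forall$-sentences. Being finitely axiomatizable, by compactness it would be axiomatized by finitely many of these, hence by one sentence $\exists\bar y\,\forall\bar z\,\psi$ with $\psi$ quantifier-free. Take a nondegenerate e.c. $H$ and a witness $\bar y$ with $n$ entries. The subalgebra $G\le H$ generated by $\bar y$ satisfies the sentence, so $G$ would be nondegenerate e.c. For every $k$ the constraint $x_i\wedge x_j\to0=1$ $(i<j\le k)$, $x_i\to0\ne1$ $(i\le k)$ is solvable in the diagonal extension $G\le G^k$ by the unit vectors, hence in $G$. So $G$ has $k$ pairwise disjoint nonzero elements. Each lies in a maximal filter, and no two lie in the same one, so $G$ has at least $k$ maximal filters.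 Each is the preimage of $1$ under a homomorphism $G\to\{0,1\}$, and there are at most $2^n$ of these, as $G$ has $n$ generators. For $k>2^n$ this is a contradiction. $\square$

**Proposition 9 (independence).** *Over nondegenerate Heyting algebras neither of (A), (B) implies the other.*

*Proof.* That (B) does not imply (A) was checked on atomless Boolean algebras. For the converse, consider nondegenerate $H$ with the property

(K) $x\wedge y=0\Rightarrow x=0$ or $y=0$.

Then $m=H\setminus\{0\}$ is a prime filter and the greatest element of $X_H$. Take $v<u\le b$ in $H$ and the extension $\mathrm{Up}(Y)$ of Step 2 in the section on fibre products. We have $m\in u$ because $u\ne0$. If $v\ne0$, then $m\in v$, $f(m)=s$, and $(m,s)$ is the greatest element of $Y$. If $v=0$, then $f(m)=k$, $f$ takes values in $\{B,A,k\}$, and $(m,k_2)$ is the greatest element of $Y$, since $B,A,k_1\le k_2$. Hence any two nonempty upsets of $Y$ meet, and $\mathrm{Up}(Y)$ has (K). Starting from $\{0,1\}$, iterate such extensions transfinitely through all triples $v<u\le b$, taking unions at limits, and repeat $\omega$ times. Solutions persist in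 extensions, and (K) is preserved by unions of chains, so we obtain a nondegenerate model of (A) with (K). It violates (B) for $v=0$, $u=b_1=b_2=1$, which demands $x_1\wedge x_2=0$ with $x_1,x_2\ne0$. $\square$

**Proposition 10.** *$T\cup\{0\ne1\}$ is complete, model complete, finitely axiomatized, hence decidable.*

*Proof.* All its models are e.c. among Heyting algebras, so Robinson's test gives model completeness. Let $G_1,G_2$ be models. Both embed in $G_1\times G_2$: map $a\in G_1$ to $(a,\theta(a))$, with $\theta:G_1\to\{0,1\}\le G_2$ the homomorphism given by a maximal filter, and symmetrically for $G_2$. The algebra $G_1\times G_2$ embeds in a nondegenerate e.c. algebra $C$, and $C\models T$ by Theorem 1. By model completeness the embeddings of $G_1$ and $G_2$ in $C$ are elementary, so $G_1\equiv C\equiv G_2$. A complete, finitely axiomatized theory is decidable. $\square$
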